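# Exterior tangent cones of injectivity domains are upper semicontinuous

## 1. The square torus, a reentrant corner, and the sphere

Let $M=\mathbb R^2/\mathbb Z^2$ with the flat metric. The geodesic from $x$ with initial velocity $v$ is $s\mapsto x+sv$ modulo $\mathbb Z^2$, and on $[0,1]$ it has length $|v|$. The distance between its endpoints is $\min_{k\in\mathbb Z^2}|v+k|$. Testing $k=(\pm1,0),(0,\pm1)$, we see that minimality forces $|v_1|,|v_2|\le\frac12$. Conversely, if $|v_i|\le\frac12$ then $|v_i+k_i|\ge|v_i|$ for every integer $k_i$, so $|v|$ is the distance. So the velocities whose geodesics minimize, and still minimize a little further, form the open square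
$$I(x)=(-\tfrac12,\tfrac12)^2 .$$

Stand at a boundary point $p$ of this square and ask in which directions $u$ one can leave $p$ while staying outside the square, to first order. At the edge point $p_k=(\frac12,\frac12-\frac1k)$, $k\ge2$, the answer is the half-plane $\{u_1\ge0\}$. At the corner $p=(\frac12,\frac12)$ the outside is, near $p$, the set $\{q_1\ge\frac12\}\cup\{q_2\ge\frac12\}$, so the answer is $\{u_1\ge0\}\cup\{u_2\ge0\}$. As $p_k\to p$ the set of exterior directions jumps, but only upward: every limit of exterior directions at $p_k$ is an exterior direction at $p$.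

Interior directions behave the other way. At $p_k$ they form $\{u_1\le0\}$, at $p$ only $\{u_1\le0,\ u_2\le0\}$. The direction $(0,1)$ is a limit of interior directions at the $p_k$ and is not one at $p$.

An arbitrary open set need not behave as well. Let $O=\mathbb R^2\setminus\{q_1\ge0,\ q_2\ge0\}$, which has a reentrant corner at $0$. At $p_k=(\frac1k,0)$ the exterior directions are $\{u_2\ge0\}$; at the limit $0$ they shrink to the closed quadrant. So the upward jump on the torus says something about the shape of $I(x)$: corners are allowed only if they point outward.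

On the unit round sphere $S^n$, $n\ge2$, the domain $I(x)$ is the open ball of radius $\pi$, whose boundary is smooth, and exterior directions at $p$ form the half-space $\{\langle u,p\rangle\ge0\}$, which varies continuously. The reason for the cut is different, though. On the torus two different minimizing geodesics meet. On the sphere, in addition, the differential of $\exp_x$ degenerates at $p$. On a general manifold both phenomena occur, they interact, and $I(x)$ varies with $x$. Is it still true that exterior directions never get lost in a limit?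

## 2. Injectivity domains, exterior cones, and the cut function

Throughout, $M$ is a smooth compact connected Riemannian manifold without boundary, of dimension $n\ge1$, with tangent bundle $TM$, unit tangent bundle $UM$ and distance $d$.

**Cut time and injectivity domain.** For $(x,\xi)\in UM$ the cut time $t_C(x,\xi)\in(0,\infty)$ is the supremum of the $t>0$ such that $s\mapsto\exp_x(s\xi)$ is minimizing on $[0,t]$. Put
$$I(x)=\{t\xi:\xi\in U_xM,\ 0\le t<t_C(x,\xi)\},\qquad I(M)=\bigcup_{x}\{x\}\times I(x).$$
The boundary $\partial I(x)=\{t_C(x,\xi)\xi\}$ is the tangent cut locus $\mathrm{TCL}(x)$, and $I(M)$ is open in $TM$. On the square torus, $t_C(x,\xi)=1/(2\max_i|\xi_i|)$.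

**Exterior tangent cone.** Let $B=\bigcup_x(\{x\}\times B_x)$ be a fibered bundle with projection $\pi$, $O\subset B$ open, $O_x=O\cap\pi^{-1}(x)$. For $p\in\partial O_x$,
$$T_p^{\rm ext}O_x=\Big\{\lim_{\ell\to\infty}\frac{p_\ell-p}{t_\ell}:\ p_\ell\notin O_x,\ t_\ell>0,\ t_\ell\to0,\ p_\ell\to p\Big\}.$$

**Upper semicontinuous differentiability from the exterior.** The set $O$ is u.s.c.d.e. if for every sequence $(x_k,p_k)\to(x,p)$ in $B$ with $p_k\in\partial O_{x_k}$,
$$T_p^{\rm ext}O_x\supset\limsup_{k\to\infty}T_{p_k}^{\rm ext}O_{x_k}.$$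
Here the $\limsup$ is the Kuratowski upper limit: the set of all limits of subsequences $w_{k_j}\in T^{\rm ext}_{p_{k_j}}O_{x_{k_j}}$, vectors in nearby fibers being compared through a local trivialization. For instance, if $A_k=\{0\}$ for odd $k$ and $A_k=\{1\}$ for even $k$, then $\limsup A_k=\{0,1\}$.

The trivialization does not matter. Two of them differ by fiberwise diffeomorphisms $\phi_x$ whose fiber differentials depend continuously on the point. If $p_\ell=p+t_\ell u_\ell$ with $u_\ell\to u$, then $\phi_x(p_\ell)=\phi_x(p)+t_\ell D\phi_x(p)u+o(t_\ell)$, so $D\phi_x(p)$ maps exterior cones to exterior cones, and continuity of the differentials carries limits to limits.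

The paper "Regularity of optimal transport in curved geometry: the nonfocal case" presents it as a natural conjecture, not known in general, that $I(M)$ is u.s.c.d.e., with $B=TM$, $O=I(M)$, $O_x=I(x)$. The answer is positive.

**Theorem A.** For every smooth compact connected Riemannian manifold $M$, $I(M)$ is u.s.c.d.e.

The one deep input is a fact we take as known: $t_C$ is Lipschitz continuous on $UM$ (Itoh–Tanaka, Li–Nirenberg).

We shall work with a function rather than a set. For $p\ne0$ let the cut function be
$$G(y,p)=|p|_y-t_C\big(y,p/|p|_y\big).$$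
Away from the zero section, $I(M)=\{G<0\}$. If $i_0>0$ is the injectivity radius of $M$, then $t_C\ge i_0$, so the boundary of $I(y)$ stays away from $0$ and $p\in\partial I(y)$ if and only if $G(y,p)=0$. We write $\partial I=\{G=0\}$. Since $t_C$ is Lipschitz, $G$ is locally Lipschitz on $\{p\ne0\}$. Since $t_C$ depends only on the direction of $p$,
$$G(y,\lambda p)=G(y,p)+(\lambda-1)|p|_y\qquad(\lambda>0).\tag{1}$$

If $G$ were smooth, $T^{\rm ext}_pI(x)$ would be the half-space where the fiber derivative of $G$ is nonnegative. It is not smooth in general: on the torus, near $p=(\frac12,\frac12)$, $G(p)=|p|\big(1-\frac1{2\max(p_1,p_2)}\big)$. The right notion of derivative for such functions is the following.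

**Clarke derivative and regularity.** For $G$ Lipschitz near $Z$,
$$G^\circ(Z;U)=\limsup_{Z'\to Z,\ t\downarrow0}\frac{G(Z'+tU)-G(Z')}{t},\qquad G'(Z;U)=\lim_{t\downarrow0}\frac{G(Z+tU)-G(Z)}{t},$$
the second when the limit exists. $G$ is Clarke regular at $Z$ if $G'(Z;U)$ exists and equals $G^\circ(Z;U)$ for all $U$. On $\mathbb R$, $|x|$ is regular at $0$: both derivatives are $|u|$. But $-|x|$ is not: $G'(0;u)=-|u|$, while base points $x=-tu$ give $G^\circ(0;u)=|u|$. Regularity does not depend on coordinates: if $\phi$ is a diffeomorphism, $\phi(Z'+tU)=\phi(Z')+tD\phi(Z)U+o(t)$ as $Z'\to Z$, $t\downarrow0$, and $G$ is Lipschitz.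

**Strict differentiability.** $G$ is strictly differentiable at $Z$ if there is a linear $\Lambda$ with $G(Z')-G(Z'')-\Lambda(Z'-Z'')=o(|Z'-Z''|)$ as $Z',Z''\to Z$. The function $t^2\sin(1/t)$ (with value $0$ at $0$) is differentiable at $0$ with derivative $0$, but not strictly: strictness would force its derivative to tend to $0$ at $0$, and that derivative equals $-1$ at $t=1/(2\pi k)$.

Theorem A will follow from a stronger statement, Theorem B, which gives the derivative of $G$ as a maximum over an explicit set of linear functionals. We first need the coordinates in which these functionals live.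

## 3. Coordinates, first variation, and the two kinds of cut points

Fix $Z_0=(x_0,p_0)\in\partial I$ and $q_0=\exp_{x_0}p_0$. Then $d(x_0,q_0)=|p_0|\ge i_0$. Take a chart near $x_0$ (variable $y$) and a chart near $q_0$ (variable $z$). Represent a tangent vector at $y$ by the components $p\in\mathbb R^n$ of its metric-dual covector; this is a local trivialization of $TM$, linear on fibers. So $\exp_y(p)$ means the exponential of the vector dual to $p$. A dot denotes the pairing of covectors with vectors. Norms $|p|,|\bar p|,|P|$ of covectors are metric norms at their base points; norms of coordinate increments ($|z'-z|$, $|\delta|$, $|w|$, $|U|$, $|u|$) are Euclidean.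

Let $\mathcal V\ni x_0$ and $\mathcal W\ni q_0$ be coordinate balls, relatively compact in the chart domains, of Riemannian diameter less than $i_0/16$. By the triangle inequality $d(y',z')\ge\frac78i_0$ for $y'\in\mathcal V$, $z'\in\mathcal W$. Let $\mathcal N\ni Z_0$ be a small ball in the coordinates $(y,p)$, lying over $\mathcal V$, such that on a neighborhood of $\overline{\mathcal N}$ we have $p\ne0$ and
$$F(y,p)=\exp_y(p)\in\mathcal W,\qquad P(y,p)=\text{covector of }\tfrac{d}{ds}\Big|_{s=1}\exp_y(sp)$$
are smooth; all their derivatives are then bounded on $\mathcal N$. The map $(F,P)$ is the time-one map of the cogeodesic flow, hence a diffeomorphism onto its image, and $|P|=|p|$. Put $E(y,p)=\frac12|p|_y^2$.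

Write $U=(U_y,U_p)\in\mathbb R^{2n}$, $\hat w=(0,w)$ for a vertical vector, and $\hat p=(0,p)$ for the radial vector at $(y,p)$. $D_U$ is the coordinate derivative and $D^2$ the coordinate second derivative.

**First variation.** The curve $s\mapsto\exp_y(sp)$, $s\in[0,1]$, is a geodesic of energy $E(y,p)$. When $(y,p)$ moves in the direction $U$, its endpoints move with velocities $U_y$ and $D_UF$, so the first variation formula reads
$$P\cdot D_UF-p\cdot U_y=D_UE.\tag{2}$$
On the flat torus $F=y+p$, $P=p$, and (2) says $p\cdot(U_y+U_p)-p\cdot U_y=p\cdot U_p$.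

The next lemma explains why a geodesic stops minimizing. It provides the raw material for the functionals.

**Lemma 1.** Let $p\ne0$. Then $d(y,\exp_yp)=|p|$ if and only if $G(y,p)\le0$. If $G(y,p)=0$, then either $d_p\exp_y$ is singular, or there is $\bar p\ne p$ with $|\bar p|=|p|$ and $\exp_y\bar p=\exp_yp$.

*Proof.* The times $t$ for which the geodesic minimizes on $[0,t]$ form an interval, closed by continuity of $d$, whose right end is $t_C$. This is the first claim. Now let $G(y,p)=0$. By (1), $G(y,(1+\frac1k)p)>0$. So a minimizing geodesic from $y$ to $\exp_y((1+\frac1k)p)$ has an initial covector $\bar p_k$ with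
$$\exp_y\bar p_k=\exp_y\big((1+\tfrac1k)p\big),\qquad|\bar p_k|=d\big(y,\exp_y((1+\tfrac1k)p)\big)<(1+\tfrac1k)|p|.$$
A subsequence converges to some $\bar p$ with $\exp_y\bar p=\exp_yp$ and $|\bar p|=d(y,\exp_yp)=|p|$. If $\bar p=p$, then $\bar p_k\ne(1+\frac1k)p$ are two sequences tending to $p$ with equal images. So $\exp_y$ is injective in no neighborhood of $p$, and $d_p\exp_y$ is singular by the inverse function theorem. $\square$

## 4. Finitely many competitors, and what happens when they coalesce

Suppose first that at $Z=(x,p)\in\partial I\cap\mathcal N$, with $q=\exp_xp$, the differential of $\exp_x$ is nonsingular at every $\bar p$ with $|\bar p|=|p|$, $\exp_x\bar p=q$. These $\bar p$ form a compact set of isolated points, hence a finite set $p=p^0,p^1,\dots,p^N$, and $N\ge1$ by Lemma 1. By the inverse function theorem applied to $(y,p)\mapsto(y,\exp_yp)$, each extends to a smooth $p^i(y,z)$ near $(x,q)$ with $\exp_yp^i(y,z)=z$. Moreover $d(y,z)=\min_i|p^i(y,z)|$ near $(x,q)$. Indeed, initial covectors of minimizing geodesics from $y_k$ to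 $z_k$, $(y_k,z_k)\to(x,q)$, can accumulate only at the $p^i$, and near $p^i$ local injectivity identifies them with $p^i(y_k,z_k)$.

For $Z'=(y,p')$ near $Z$ we have $p'=p^0(y,F(Z'))$. So $G(Z')\le0$ if and only if all the smooth functions
$$\phi_i(Z')=E(Z')-\tfrac12\big|p^i(y,F(Z'))\big|^2,\qquad i=1,\dots,N,$$
are $\le0$. By (2), applied to the geodesics with initial covectors $p$ and $\bar p=p^i$, the differential of $\phi_i$ at $Z$ is
$$\alpha(U)=(P-\bar P)\cdot D_UF(Z)-(p-\bar p)\cdot U_y,\tag{3}$$
where $\bar P$ is the final covector of $s\mapsto\exp_x(s\bar p)$, $s\in[0,1]$. Since $D_{\hat p}F$ is the final velocity, dual to $P$, and $|P|=|\bar P|=|p|$,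
$$\alpha(\hat p)=|p|^2-\langle P,\bar P\rangle>0.\tag{4}$$
Strict inequality holds because $P\ne\bar P$: a geodesic is determined by its final position and velocity. So $G$ and all $\phi_i$ increase strictly in the radial direction near $Z$, and dilating slightly shows that $\{G<0\}$ and $\{\max_i\phi_i<0\}$ also agree near $Z$. Hence $T^{\rm ext}_pI(x)$ is the union of the half-spaces $\{u:\alpha_i(\hat u)\ge0\}$ over $i=1,\dots,N$. At nearby boundary points the picture uses some of the same functions $\phi_i$, whose differentials are continuous. So exterior directions survive in the limit at $Z$. This is the torus picture.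

The argument breaks exactly where $d\exp$ is singular at a minimizer. If $d_p\exp_x$ is singular and $p$ is the only minimizer, there is no competitor at all, hence no $\phi_i$. If competitors $\bar p_k\ne p_k$ at $Z_k\to Z$ converge to $p$, then $P_k-\bar P_k\to0$ and $p_k-\bar p_k\to0$, so the forms $\alpha_k$ tend to $0$ and their limit carries no information.

On the unit sphere one can watch this happen and see a hint of the cure. Here $|p|=\pi$, $\exp_x(sp)=\cos(\pi s)x+\sin(\pi s)p/\pi$ in $\mathbb R^{n+1}$, so the final velocity is $-p$. Every $\bar p$ with $|\bar p|=\pi$ is a competitor, with final velocity $-\bar p$. The differential of $\exp_x$ at $p$ kills $p^\perp$ and sends $p$ to $-p$, so $D_{\hat u}F=-\frac{\langle u,p\rangle}{\pi^2}p$ and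
$$\alpha(\hat u)=\langle p-\bar p,p\rangle\frac{\langle u,p\rangle}{\pi^2}=\tfrac12|p-\bar p|^2\,\frac{\langle u,p\rangle}{\pi^2}.$$
As $\bar p\to p$ this vanishes to second order. But the normalized form $|p|\alpha/\alpha(\hat p)$ has the vertical part $\langle u,p\rangle/\pi$ for every $\bar p$: it is the correct normal to the ball of radius $\pi$.

This suggests normalizing $\alpha$ by $\alpha(\hat p)$ and computing the second-order term when competitors coalesce. That term should also describe the boundary when there is no competitor, and there it must be found from the second variation. On the sphere, let $w\perp p$, and look at radius $r$ near $\pi$. The field $\frac{\sin rs}{r}w$ is the Jacobi field along $s\mapsto\exp_x(sp)$ with initial derivative $w$. Its endpoint value times its endpoint covariant derivative is $\frac{\sin r\cos r}{r}|w|^2$, which is about $\frac{r-\pi}{\pi}|w|^2$. We shall see that along minimizing geodesics this product is at most a constant times the square of the endpoint value, here $\frac{\sin^2r}{r^2}|w|^2$, which is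 quadratic in $r-\pi$. So minimality fails at first order as soon as $r>\pi$. Two tasks remain: to turn this into a linear functional in general, and to show that it is the second-order term of $\alpha$.

## 5. The symmetric form behind the cogeodesic map

This section collects the second-order identities. Their source is a single symmetry, obtained by differentiating the first variation formula.

**Step 1. A symmetric form.** We need to exchange derivatives of $P$ for derivatives of $F$. Differentiate (2), with $U$ constant, in a constant direction $V$: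
$$D_VP\cdot D_UF+P\cdot D^2F(U,V)-V_p\cdot U_y=D^2E(U,V).$$
Therefore
$$S(U,V):=D_VP\cdot D_UF-V_p\cdot U_y=D^2E(U,V)-P\cdot D^2F(U,V)=S(V,U).\tag{5}$$
On the flat torus, $S(U,V)=V_p\cdot(U_y+U_p)-V_p\cdot U_y=V_p\cdot U_p$.

**Step 2. Its derivative.** This will control third-order terms when minimizers coalesce. Differentiate $D_VP\cdot D_UF-V_p\cdot U_y=D_UP\cdot D_VF-U_p\cdot V_y$ in the direction $\hat w$, then put $V=\hat w$:
$$D^2P(\hat w,\hat w)\cdot D_UF+D_{\hat w}P\cdot D^2F(U,\hat w)=D^2P(U,\hat w)\cdot D_{\hat w}F+D_UP\cdot D^2F(\hat w,\hat w).\tag{6}$$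

**Step 3. Radial positivity.** We need the second-order functionals to be positive on $\hat p$, as $\alpha$ is in (4). Claim: if $w\ne0$ and $D_{\hat w}F(Z)=0$, then at $Z$
$$D_{\hat w}P\cdot D^2F(\hat w,\hat p)=|D_{\hat w}P|^2_{g^{-1}(F)}>0.\tag{7}$$
On $\mathcal N$ the final velocity is $(D_{\hat p}F)^i=g^{ij}(F)P_j$. Differentiate along $\hat w$, remembering that $\hat p$ varies too, with derivative $\hat w$:
$$D^2F(\hat w,\hat p)^i+(D_{\hat w}F)^i=g^{ij}(F)D_{\hat w}P_j+(\partial_kg^{ij})(F)(D_{\hat w}F)^kP_j.$$
With $D_{\hat w}F=0$ this is $D^2F(\hat w,\hat p)^i=g^{ij}D_{\hat w}P_j$; pair it with $D_{\hat w}P$. Since $(F,P)$ is an immersion and $D_{\hat w}F=0$, we have $D_{\hat w}P\ne0$, and (7) follows.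

## 6. A quadratic upper bound for the squared distance

Comparison with competitors requires an upper bound for $\frac12d^2$ near any pair joined by a minimizing geodesic, with a constant independent of the pair. The difficulty is that $d$ is not smooth at cut pairs. The remedy is to vary only the two ends of the geodesic, over short distances where $d$ is smooth.

**Lemma 2.** There is a constant $K$ such that, whenever $y\in\mathcal V$, $z=\exp_y\bar p\in\mathcal W$, $|\bar p|=d(y,z)$, and $\bar P$ is the final covector of $s\mapsto\exp_y(s\bar p)$, $s\in[0,1]$, then for all $y'\in\mathcal V$, $z'\in\mathcal W$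
$$\tfrac12d(y',z')^2\le\tfrac12d(y,z)^2+\bar P\cdot(z'-z)-\bar p\cdot(y'-y)+K\big(|z'-z|^2+|y'-y|^2\big).\tag{8}$$

*Proof.* Let $\ell=|\bar p|\ge\frac78i_0$ and $\rho=i_0/4$. Let $m$ and $m'$ be the points of the minimizing geodesic at distance $\rho$ from $y$ and from $z$, respectively; this is possible, in this order, because $2\rho<\ell$. By the triangle inequality
$$d(y',z')\le h(y',z'):=d(y',m)+(\ell-2\rho)+d(m',z'),$$
with equality at $(y,z)$. Since the diameters of $\mathcal V,\mathcal W$ are below $i_0/16$, both $d(y',m)$ and $d(m',z')$ lie in $[\frac3{16}i_0,\frac5{16}i_0]$. The function $d$ is smooth on $\{0<d<i_0\}$. The set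
$$\{(y',m)\in\overline{\mathcal V}\times M:\tfrac3{16}i_0\le d(y',m)\le\tfrac5{16}i_0\}$$
is compact, so the first and second $y'$-derivatives of $d(y',m)$ in the chart are bounded on it. The same holds for $d(m',z')$. Also $\ell\le\operatorname{diam}M$, so $h$ is bounded. Hence the second derivatives of $\frac12h^2$ on $\mathcal V\times\mathcal W$ are bounded independently of $y$ and $\bar p$.

At $(y,z)$ the differential of $d(\cdot,m)$ is minus the unit covector of the geodesic leaving $y$, and that of $d(m',\cdot)$ is the unit covector arriving at $z$. So $dh=(-\bar p/\ell,\bar P/\ell)$. As $h(y,z)=\ell$, the differential of $\frac12h^2$ is $(-\bar p,\bar P)$. Taylor's formula on the convex set $\mathcal V\times\mathcal W$ gives (8). $\square$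

## 7. Admissible functionals and Theorem B

**Definition (admissible functionals).** For $Z=(y,p)\in\partial I\cap\mathcal N$ let $\mathrm{Adm}(Z)$ be the set of linear functionals on $\mathbb R^{2n}$ of one of the following types.

- Type I: $\Lambda=|p|\,\alpha/\alpha(\hat p)$, where $\bar p\ne p$, $|\bar p|=|p|$, $\exp_y\bar p=\exp_yp$, and $\alpha$ is given by (3), taken at $Z=(y,p)$ with $\bar P$ the final covector of $\bar p$. By (4), $\alpha(\hat p)>0$; that computation did not use nonsingularity.
- Type II: $\Lambda=|p|\,\beta_w/\beta_w(\hat p)$, where $w\ne0$, $D_{\hat w}F(Z)=0$, and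
$$\beta_w(U)=D_{\hat w}P(Z)\cdot D^2F(Z)(\hat w,U).\tag{9}$$
By (7), $\beta_w(\hat p)>0$.

Type II occurs exactly when $d_p\exp_y$ is singular, so Lemma 1 says that $\mathrm{Adm}(Z)\ne\emptyset$. The normalization means $\Lambda(\hat p)=|p|$ for every $\Lambda\in\mathrm{Adm}(Z)$. By (1), that is also the radial derivative of $G$.

For the torus at $p=(\frac12,\frac12)$ there is no type II, and the competitors satisfy $p-\bar p\in\{(1,0),(0,1),(1,1)\}$. Here $\alpha(U)=(p-\bar p)\cdot U_p$. With $u=U_p$ and $|p|=\frac{\sqrt2}2$ we get the three functionals $\sqrt2\,u_1$, $\sqrt2\,u_2$, $\frac{\sqrt2}2(u_1+u_2)$, and their maximum is $\sqrt2\max(u_1,u_2)$. Differentiating $G=|p|\big(1-\frac1{2\max(p_1,p_2)}\big)$ at $(\frac12,\frac12)$ directly gives $\frac{\sqrt2}{2}\cdot2\max(u_1,u_2)$, the same.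

**Theorem B.** In the local coordinates of $TM$ fixed in Section 3, each $Z=(x,p)\in\partial I$ has an explicit nonempty compact set $\mathrm{Adm}(Z)$ of linear functionals on $T_Z(TM)$, namely the one just defined, such that:

1. $G$ has one-sided directional derivatives at $Z$ in every direction $U$, and $G'(Z;U)=G^\circ(Z;U)=\max_{\Lambda\in\mathrm{Adm}(Z)}\Lambda(U)$. Consequently $G$, equivalently $-t_C$ (regarded as a $0$-homogeneous function of $p$), is Clarke regular on $TM\setminus0$, jointly in base and fiber variables.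
2. $Z\mapsto\mathrm{Adm}(Z)$ has closed graph, so $G'(Z;U)$ is upper semicontinuous in $(Z,U)$, $Z\in\partial I$.
3. $T_p^{\rm ext}I(x)=\bigcup_{\Lambda\in\mathrm{Adm}(Z)}\{u:\Lambda(0,u)\ge0\}$. Its complement is a nonempty open convex cone. Likewise the exterior tangent cone of $I(M)$ at $Z$ in the total space $TM$ is $\bigcup_\Lambda\{\Lambda\ge0\}$, and it is upper semicontinuous along $\partial I$.
4. $G$ is differentiable at $Z\in\partial I$ if and only if $\mathrm{Adm}(Z)$ is a singleton. It is then strictly differentiable at $Z$, and $dG$ is continuous on the set of points of $\partial I$ where $G$ is differentiable.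
5. The inclusion in the definition of u.s.c.d.e. can be strict, and the analogous statement for interior tangent cones is false in general.

The proof has three parts. Admissible functionals detect exterior directions (Lemma 3), which bounds $G'$ from below. They are closed under limits (Lemma 4), which is where coalescing minimizers are handled. At a point of $\partial I$ where $G$ is differentiable, the lower bound forces the functional to be $dG$; since gradients determine $G^\circ$, closedness then gives the upper bound (Lemma 5).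

## 8. Positive admissible directions leave the injectivity domain

**Lemma 3.** Let $Z\in\partial I\cap\mathcal N$, $\Lambda\in\mathrm{Adm}(Z)$ and $\Lambda(U)>0$. Then $Z+tU\notin I(M)$ for all sufficiently small $t>0$.

*Proof.* Suppose on the contrary that $Z_k=Z+t_kU=(y_k,p_k)\in I(M)$ with $t_k\downarrow0$. For large $k$, $Z_k\in\mathcal N$.

**Step 1. Type I.** The purpose is to compare the geodesic of $Z_k$ with a variation of the competitor $\bar p$. By Lemma 1, $E(Z_k)=\frac12d(y_k,F(Z_k))^2$ and $E(Z)=\frac12d(y,F(Z))^2$. The pair $(y,\bar p)$, with $z=F(Z)=\exp_y\bar p$, satisfies the hypotheses of Lemma 2. Apply (8) with $y'=y_k$, $z'=F(Z_k)$, noting $y_k-y=t_kU_y$ and $F(Z_k)-F(Z)=t_kD_UF+O(t_k^2)$: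
$$E(Z_k)\le E(Z)+t_k\big(\bar P\cdot D_UF-\bar p\cdot U_y\big)+O(t_k^2).$$
By (2), $E(Z_k)=E(Z)+t_k(P\cdot D_UF-p\cdot U_y)+O(t_k^2)$. Subtracting, $t_k\alpha(U)\le O(t_k^2)$, so $\alpha(U)\le0$. This contradicts $\Lambda(U)>0$.

**Step 2. Type II, second variation at $Z_k$.** Here there is no competitor; instead we vary $p_k$ in the degenerate direction $w$ and use that $Z_k$ itself minimizes. Fix $k$. As $I(M)$ is open, $Z_k+\tau\hat w\in I(M)\cap\mathcal N$ for small $|\tau|$, so $E(Z_k+\tau\hat w)=\frac12d(y_k,F(Z_k+\tau\hat w))^2$. Apply (8) with base pair $(y_k,p_k)$, $y'=y_k$, $z'=F(Z_k+\tau\hat w)$: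
$$E(Z_k+\tau\hat w)\le E(Z_k)+P(Z_k)\cdot\big(F(Z_k+\tau\hat w)-F(Z_k)\big)+K\big|F(Z_k+\tau\hat w)-F(Z_k)\big|^2.$$
Expand in $\tau$. The first-order terms are $D_{\hat w}E$ on the left and $P\cdot D_{\hat w}F$ on the right, equal by (2) because $\hat w$ has no base component. The second-order terms give
$$\tfrac12\big(D^2E(\hat w,\hat w)-P\cdot D^2F(\hat w,\hat w)\big)\le K|D_{\hat w}F|^2\quad\text{at }Z_k.$$
By (5) the bracket is $S(\hat w,\hat w)=D_{\hat w}P\cdot D_{\hat w}F$. Hence
$$D_{\hat w}P(Z_k)\cdot D_{\hat w}F(Z_k)\le2K\,|D_{\hat w}F(Z_k)|^2,\tag{10}$$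
with $K$ independent of $k$.

**Step 3. Type II, linearization at $Z$.** Now let $k$ vary. Since $D_{\hat w}F(Z)=0$, we have $D_{\hat w}F(Z_k)=t_kD^2F(Z)(\hat w,U)+O(t_k^2)$, while $D_{\hat w}P(Z_k)=D_{\hat w}P(Z)+O(t_k)$. The left side of (10) is $t_k\beta_w(U)+O(t_k^2)$ and the right side is $O(t_k^2)$. So $\beta_w(U)\le0$, a contradiction. $\square$

## 9. Coalescing minimizers: the graph of Adm is closed

**Lemma 4.** Let $Z_k=(y_k,p_k)\to Z=(y,p)$ with $Z_k,Z\in\partial I\cap\mathcal N$, and let $\Lambda_k\in\mathrm{Adm}(Z_k)$. Then a subsequence of $\Lambda_k$ converges to an element of $\mathrm{Adm}(Z)$. In particular (take $Z_k=Z$) $\mathrm{Adm}(Z)$ is compact.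

*Proof.* Pass to a subsequence of constant type.

**Step 1. Type II.** This case is continuity plus positivity. Normalize $|w_k|=1$, which does not change $\Lambda_k$, and pass to $w_k\to w$. Then $D_{\hat w}F(Z)=0$ and $\beta_{w_k}\to\beta_w$, and $\beta_w(\hat p)>0$ by (7). So $\Lambda_k\to|p|\beta_w/\beta_w(\hat p)$.

**Step 2. Type I, competitors staying apart.** As $|\bar p_k|=|p_k|$ is bounded, pass to $\bar p_k\to\bar p$. Then $|\bar p|=|p|$ and $\exp_y\bar p=\exp_yp$. If $\bar p\ne p$, continuity of the geodesic flow gives $\alpha_k\to\alpha$, the form belonging to $\bar p$, and $\alpha_k(\hat p_k)\to\alpha(\hat p)>0$. So $\Lambda_k$ converges to the type I functional of $\bar p$.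

**Step 3. Type I, coalescing competitors: expansion.** It remains to treat $\bar p=p$, where $\alpha_k\to0$, and we must find its leading term. Let $\delta=\delta_k=\bar p_k-p_k\to0$, $\delta_k\ne0$, and pass to $w_k=\delta_k/|\delta_k|\to w$, $|w|=1$. For large $k$, $(y_k,\bar p_k)\in\mathcal N$. Taylor expansion at $Z_k$, with $F(y_k,\bar p_k)=F(Z_k)$, gives
$$\bar P_k-P_k=D_{\hat\delta}P+\tfrac12D^2P(\hat\delta,\hat\delta)+O(|\delta|^3),\qquad0=D_{\hat\delta}F+\tfrac12D^2F(\hat\delta,\hat\delta)+O(|\delta|^3).\tag{11}$$
Dividing the second relation by $|\delta|$ and passing to the limit, $D_{\hat w}F(Z)=0$. So $w$ is an allowed direction for type II at $Z$.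

By (3), $-\alpha_k(U)=(\bar P_k-P_k)\cdot D_UF-\delta\cdot U_y$. Its apparent first-order part is $D_{\hat\delta}P\cdot D_UF-\delta\cdot U_y=S(U,\hat\delta)$. The symmetry (5) shows that this part is really of second order. As $\hat\delta$ has no base component,
$$S(U,\hat\delta)=S(\hat\delta,U)=D_UP\cdot D_{\hat\delta}F=-\tfrac12D_UP\cdot D^2F(\hat\delta,\hat\delta)+O(|\delta|^3),$$
where the last equality is the second relation in (11). Hence, uniformly for bounded $U$ and with derivatives taken at $Z_k$,
$$-\alpha_k(U)=\tfrac12|\delta_k|^2\Big\{D^2P(\hat w_k,\hat w_k)\cdot D_UF-D_UP\cdot D^2F(\hat w_k,\hat w_k)\Big\}+O(|\delta_k|^3).\tag{12}$$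

**Step 4. Identification of the leading term.** The braces in (12) converge, uniformly for bounded $U$, to the same expression at $Z$ with $w$. There $D_{\hat w}F=0$, so (6) says that this expression equals $-D_{\hat w}P\cdot D^2F(U,\hat w)=-\beta_w(U)$. Therefore
$$\alpha_k(U)=\tfrac12|\delta_k|^2\big(\beta_w(U)+o(1)\big),\qquad\alpha_k(\hat p_k)=\tfrac12|\delta_k|^2\big(\beta_w(\hat p)+o(1)\big),$$
and $\beta_w(\hat p)>0$ by (7). In the quotient the factor $\frac12|\delta_k|^2$ cancels: $\Lambda_k\to|p|\beta_w/\beta_w(\hat p)$, a type II functional in $\mathrm{Adm}(Z)$. $\square$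

On the sphere the factor $\frac12|p-\bar p|^2$ found in Section 4 is this $\frac12|\delta_k|^2$.

## 10. The directional derivative of the cut function

**Lemma 5.** For $Z=(y,p)\in\partial I\cap\mathcal N$ and $U\in\mathbb R^{2n}$, the limit $G'(Z;U)=\lim_{t\downarrow0}G(Z+tU)/t$ exists and
$$G'(Z;U)=G^\circ(Z;U)=\max_{\Lambda\in\mathrm{Adm}(Z)}\Lambda(U).$$

*Proof.* The case $U=0$ is trivial; let $U\ne0$. Let $L$ be a Lipschitz constant of $G$ in the coordinates near $Z$.

**Step 1. Lower bound.** Lemma 3 gives only the sign of $G$; dilation turns signs into values. Let $\Lambda\in\mathrm{Adm}(Z)$ and $c<\Lambda(U)$, and put $U'=U-\frac c{|p|}\hat p$. As $\Lambda(\hat p)=|p|$, $\Lambda(U')=\Lambda(U)-c>0$, so $G(Z+tU')\ge0$ for small $t>0$ by Lemma 3. Multiply the fiber component of $Z+tU'$ by $1+tc/|p|$. The result is a point $Z+tU+O(t^2)$. By (1) the value of $G$ there is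
$$G(Z+tU')+\frac{tc}{|p|}\big(|p|+O(t)\big)\ge tc+O(t^2),$$
whatever the sign of $c$. Since $G$ is Lipschitz near $Z$, $G(Z+tU)\ge tc-O(t^2)$. Letting $c\uparrow\Lambda(U)$,
$$\liminf_{t\downarrow0}\frac{G(Z+tU)}t\ge\Lambda(U)\qquad\text{for all }\Lambda\in\mathrm{Adm}(Z).\tag{13}$$
This holds at every point of $\partial I\cap\mathcal N$.

**Step 2. Gradients that realize $G^\circ$.** For the upper bound we want points of differentiability near $Z$ where $dG(U)$ is almost $c:=G^\circ(Z;U)$, which is finite. Choose $Z_k\to Z$, $t_k\downarrow0$ with $G(Z_k+t_kU)-G(Z_k)\ge(c-\frac1k)t_k$. By Rademacher's theorem the set where $G$ is not differentiable is null, and it is Borel. For each $s$, the set of $\zeta$ such that $Z_k+\zeta+sU$ lies in it is null. By Fubini, for almost every $\zeta$ near $0$, $G$ is differentiable at $Z_k+\zeta+sU$ for almost every $s\in[0,t_k]$. Pick such $\zeta_k$ with $|\zeta_k|\le t_k/k$. A Lipschitz function of $s$ is the integral of its derivative, and shifting the two endpoints by $\zeta_k$ costs at most $2Lt_k/k$, so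
$$\int_0^{t_k}dG(Z_k+\zeta_k+sU)(U)\,ds=G(Z_k+\zeta_k+t_kU)-G(Z_k+\zeta_k)\ge\Big(c-\frac{1+2L}k\Big)t_k.$$
Hence there are $Z_k'=(y_k',p_k')\to Z$ at which $G$ is differentiable with $dG(Z_k')(U)\ge c-(1+2L)/k$.

**Step 3. Moving to $\partial I$.** Admissible functionals are defined only on $\partial I$, so we dilate. Let $m_\lambda(y,p)=(y,\lambda p)$, linear in the coordinates, and $\lambda_k=t_C(y_k',p_k'/|p_k'|)/|p_k'|$. Then $\lambda_k\to t_C(y,p/|p|)/|p|=1$, and $Z_k''=m_{\lambda_k}(Z_k')\in\partial I$ converges to $Z$, so $Z_k''\in\mathcal N$ for large $k$. By (1), $G\circ m_{\lambda_k}=G+(\lambda_k-1)|p|$. So $G$ is differentiable at $Z_k''$ and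
$$dG(Z_k'')(m_{\lambda_k}V)=dG(Z_k')(V)+(\lambda_k-1)\,d|p|(Z_k')(V)\qquad\text{for all }V.$$
Take $V=U$. Since $\|dG\|\le L$ near $Z$ and $m_{\lambda_k}U\to U$, we get $dG(Z_k'')(U)\ge c-o(1)$.

**Step 4. Gradients are admissible.** This links Step 3 to Lemma 4. Let $\Lambda_k\in\mathrm{Adm}(Z_k'')$, which exists by Lemma 1. By (13) at $Z_k''$, $\Lambda_k(V)\le dG(Z_k'')(V)$ for all $V$. Both sides are linear; replacing $V$ by $-V$ gives $\Lambda_k=dG(Z_k'')$. By Lemma 4, along a subsequence $\Lambda_k\to\Lambda\in\mathrm{Adm}(Z)$, and $\Lambda(U)\ge c$.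

**Step 5. Closing the chain.** With (13),
$$c\le\Lambda(U)\le\sup_{\Lambda'\in\mathrm{Adm}(Z)}\Lambda'(U)\le\liminf_{t\downarrow0}\frac{G(Z+tU)}t\le\limsup_{t\downarrow0}\frac{G(Z+tU)}t\le G^\circ(Z;U)=c,$$
where the last inequality uses $G(Z)=0$ and the base points $Z'=Z$. All terms are equal, and the supremum is attained at $\Lambda$. $\square$

## 11. From derivatives to cones: proof of Theorem A

**Lemma 6.** For $Z=(x,p)\in\partial I\cap\mathcal N$, $T_p^{\rm ext}I(x)=\{u:G'(Z;\hat u)\ge0\}$.

*Proof.* **Step 1. Exterior directions have nonnegative derivative.** Let $u_\ell=(p_\ell-p)/t_\ell\to u$ with $p_\ell\notin I(x)$, $p_\ell\to p$, $t_\ell\to0^+$. Then $G(x,p_\ell)\ge0$, and for large $\ell$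
$$G(x,p+t_\ell u)\ge G(x,p_\ell)-Lt_\ell|u-u_\ell|\ge-Lt_\ell|u-u_\ell|.$$
Divide by $t_\ell$ and let $\ell\to\infty$: $G'(Z;\hat u)\ge0$.

**Step 2. The converse.** When $G'(Z;\hat u)=0$, the points $p+tu$ may lie inside $I(x)$; a small dilation pushes them out. Put $\varepsilon(t)=\max\{0,-G(x,p+tu)/t\}$. As $G(x,p+tu)/t\to G'(Z;\hat u)\ge0$, $\varepsilon(t)\to0$ as $t\downarrow0$. Let
$$p_t=\Big(1+\frac{\varepsilon(t)t}{|p+tu|_x}\Big)(p+tu).$$
By (1), $G(x,p_t)=G(x,p+tu)+\varepsilon(t)t\ge0$, so $p_t\notin I(x)$. Moreover $p_t\to p$ and $(p_t-p)/t=u+\varepsilon(t)(p+tu)/|p+tu|_x\to u$. $\square$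

**Proof of Theorem A.** Let $(x_k,p_k)\to(x,p)$ with $p_k\in\partial I(x_k)$. Since $|p_k|\ge i_0$ and $G$ is continuous, $Z=(x,p)\in\partial I$. Use the constructions above with $Z_0=Z$; for large $k$, $(x_k,p_k)\in\mathcal N$. Let $u_{k_j}\in T^{\rm ext}_{p_{k_j}}I(x_{k_j})$ with $u_{k_j}\to u$ in the trivialization. By Lemma 6, $G'((x_{k_j},p_{k_j});\hat u_{k_j})\ge0$. By Lemma 5 the maximum is attained, so there is $\Lambda_j\in\mathrm{Adm}(x_{k_j},p_{k_j})$ with $\Lambda_j(0,u_{k_j})\ge0$. By Lemma 4, along a subsequence $\Lambda_j\to\Lambda\in\mathrm{Adm}(Z)$, and $\Lambda(0,u)\ge0$. By Lemma 5, $G'(Z;\hat u)\ge\Lambda(\hat u)\ge0$, and by Lemma 6, $u\in T_p^{\rm ext}I(x)$. $\blacksquare$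

## 12. Regularity, total-space cones, and differentiability: proof of Theorem B

$\mathrm{Adm}(Z)$ is nonempty by Lemma 1 and compact by Lemma 4.

**Item 1.** At points of $\partial I$ the formula is Lemma 5. To get regularity elsewhere we dilate. Every $Z\in TM\setminus0$ has the form $Z=m_\lambda(Z^*)$ with $Z^*\in\partial I$, $\lambda>0$. Use the trivialization fixed for $Z_0=Z^*$, which covers all fibers over $\mathcal V$. By (1), $G\circ m_\lambda=G+(\lambda-1)|p|$ near $Z^*$, where $|p|$ is smooth and $m_\lambda$ is a linear isomorphism in the coordinates. Adding a smooth function adds the same linear term to $G'$ and to $G^\circ$, and a linear isomorphism only relabels points and directions. So existence of $G'$ and the equality $G'=G^\circ$ pass from $Z^*$ to $Z$. Since $-t_C=G-|p|$ off the zero section, subtracting the smooth function $|p|$ gives the statement for $-t_C$.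

**Item 2.** The closed graph is Lemma 4. Let $(Z_k,U_k)\to(Z,U)$ with $Z_k,Z\in\partial I$. Choose $\Lambda_k\in\mathrm{Adm}(Z_k)$ with $\Lambda_k(U_k)=G'(Z_k;U_k)$. Along a subsequence realizing $\limsup G'(Z_k;U_k)$, Lemma 4 gives a further subsequence $\Lambda_k\to\Lambda\in\mathrm{Adm}(Z)$. So the $\limsup$ equals $\Lambda(U)\le G'(Z;U)$.

**Item 3.** By Lemmas 5 and 6, $T_p^{\rm ext}I(x)=\{u:\max_\Lambda\Lambda(\hat u)\ge0\}$. As the maximum is attained, this is $\bigcup_\Lambda\{u:\Lambda(0,u)\ge0\}$. Its complement is $\{u:\max_\Lambda\Lambda(\hat u)<0\}$. The maximum over a compact set of linear functionals is continuous and sublinear, so this complement is an open convex cone. It contains $-p$, because $\Lambda(-\hat p)=-|p|<0$.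

In the total space we claim that the exterior cone of $I(M)$ at $Z$ is $\{U:G'(Z;U)\ge0\}$. If $U_\ell=(Z_\ell-Z)/t_\ell\to U$ with $Z_\ell\notin I(M)$, $Z_\ell\to Z$, $t_\ell\to0^+$, then $G(Z+t_\ell U)\ge G(Z_\ell)-Lt_\ell|U-U_\ell|\ge-Lt_\ell|U-U_\ell|$, so $G'(Z;U)\ge0$. Conversely, if $G'(Z;U)\ge0$, write $Z+tU=(y_t,q_t)$ and put $\varepsilon(t)=\max\{0,-G(Z+tU)/t\}\to0$. Dilate the fiber component only:
$$Z_t=\Big(y_t,\ \Big(1+\frac{\varepsilon(t)t}{|q_t|_{y_t}}\Big)q_t\Big).$$
By (1), $G(Z_t)=G(Z+tU)+\varepsilon(t)t\ge0$, so $Z_t\notin I(M)$, and $(Z_t-Z)/t=U+\varepsilon(t)\big(0,q_t/|q_t|_{y_t}\big)\to U$. By Lemma 5 the cone is $\bigcup_\Lambda\{\Lambda\ge0\}$. For upper semicontinuity, let $Z_k\to Z$ in $\partial I$ and let $U_k\to U$ (along a subsequence) lie in the cones at $Z_k$. There is $\Lambda_k\in\mathrm{Adm}(Z_k)$ with $\Lambda_k(U_k)\ge0$. By Lemma 4 a subsequential limit $\Lambda\in\mathrm{Adm}(Z)$ satisfies $\Lambda(U)\ge0$, so $U$ lies in the cone at $Z$.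

**Item 4.** Suppose $G$ is differentiable at $Z\in\partial I$. By (13), $\Lambda\le dG(Z)$ for each $\Lambda\in\mathrm{Adm}(Z)$; both are linear, so $\Lambda=dG(Z)$, and $\mathrm{Adm}(Z)$ is a singleton.

Conversely, let $\mathrm{Adm}(Z)=\{\Lambda\}$. By Lemma 5, $G^\circ(Z;\cdot)=\Lambda$. We show that $\big(G(Z'+tU)-G(Z')\big)/t\to\Lambda(U)$ as $Z'\to Z$, $t\downarrow0$. The $\limsup$ is $\Lambda(U)$. For the $\liminf$, put $Z''=Z'+tU\to Z$; the quotient is $-\big(G(Z''-tU)-G(Z'')\big)/t$, so the $\liminf$ is at least $-G^\circ(Z;-U)=\Lambda(U)$. For $Z'$ near $Z$ and small $t$ these quotients are $L$-Lipschitz in $U$ on bounded sets. So convergence on a finite $\epsilon$-net of the unit sphere gives convergence up to $(L+\|\Lambda\|)\epsilon$ on the whole sphere; thus it is uniform. Applying this with $t=|Z_1-Z_2|$, $U=(Z_1-Z_2)/t$ and $Z'=Z_2$ gives $G(Z_1)-G(Z_2)-\Lambda(Z_1-Z_2)=o(|Z_1-Z_2|)$ as $Z_1,Z_2\to Z$. This is strict differentiability.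

Finally, let $Z_k\to Z$ be points of $\partial I$ such that $G$ is differentiable at $Z$ and at all $Z_k$. Then $\mathrm{Adm}(Z_k)=\{dG(Z_k)\}$ and $\mathrm{Adm}(Z)=\{dG(Z)\}$. By Lemma 4 every subsequence of $dG(Z_k)$ has a further subsequence converging to $dG(Z)$, so $dG(Z_k)\to dG(Z)$.

**Item 5.** This is the square torus of Section 1. For $p_k=(\frac12,\frac12-\frac1k)$, $k\ge2$, $T_{p_k}^{\rm ext}I(x)=\{u_1\ge0\}$, while at $p=(\frac12,\frac12)$, $T_p^{\rm ext}I(x)=\{u_1\ge0\}\cup\{u_2\ge0\}$. So the inclusion is strict for this sequence. The interior tangent cones, defined with $p_\ell\in I(x)$ in place of $p_\ell\notin I(x)$, are $\{u_1\le0\}$ at $p_k$ and $\{u_1\le0,\ u_2\le0\}$ at $p$. The upper limit $\{u_1\le0\}$ is not contained in the latter, so interior tangent cones are not upper semicontinuous. $\blacksquare$
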